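# Category against domination at a successor cardinal

## 1. Growth of functions and category at $\kappa$

Let $\kappa$ be a regular uncountable cardinal. We write ${}^{\tau}X$ for the set of functions from $\tau$ to $X$, $2^{<\kappa}$ and $\kappa^{<\kappa}$ for the sets of functions from ordinals below $\kappa$ to $2$ and to $\kappa$, and $|u|$ for the length of a sequence $u$. For a function $x$ and an ordinal $\beta$, $x|\beta$ is the restriction. "$\forall^\infty\alpha$" means "for all sufficiently large $\alpha<\kappa$", and "$\exists^\infty\alpha$" means "for cofinally many $\alpha<\kappa$".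

**Definition 1.1 (bounded topology, category).** The basic open sets of $2^\kappa$ are $[s]=\{x\in2^\kappa: s\subseteq x\}$ for $s\in2^{<\kappa}$. So $Y\subseteq 2^\kappa$ is nowhere dense iff every $s\in2^{<\kappa}$ has an extension $s'\in2^{<\kappa}$ with $[s']\cap Y=\emptyset$. A set is $\kappa$-meager if it is a union of at most $\kappa$ nowhere dense sets, and $\mathcal M_\kappa$ is the ideal of $\kappa$-meager subsets of $2^\kappa$.

*Example.* Let $Z_\beta=\{x: x(\gamma)=0\text{ for all }\gamma\ge\beta\}$. Given $s$, prolong it by zeros to length at least $\beta$ and then add a $1$; the resulting $s'$ has $[s']\cap Z_\beta=\emptyset$. So $Z_\beta$ is nowhere dense. The set $N=\bigcup_{\beta<\kappa}Z_\beta$ of all $x$ with boundedly many $1$'s is $\kappa$-meager, although it is dense.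

Two facts follow by building increasing sequences in $2^{<\kappa}$.

(1.1) *A union of fewer than $\kappa$ nowhere dense sets $N_i$ ($i<j$) is nowhere dense.* Given $s$, put $s_0=s$, choose $s_{i+1}\supseteq s_i$ with $[s_{i+1}]\cap N_i=\emptyset$, and take unions at limits. Then $s_j\in2^{<\kappa}$ by regularity, and $[s_j]$ misses all $N_i$.

(1.2) *$2^\kappa$ is not $\kappa$-meager.* Given $N_i$ ($i<\kappa$), do the same for $\kappa$ steps with $s_{i+1}\supsetneq s_i$. The union is a point of $2^\kappa$ in no $N_i$.

**Definition 1.2 (four cardinals).**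

* $\mathfrak b_\kappa$ is the smallest size of a family $\mathcal F\subseteq\kappa^\kappa$ such that for all $g\in\kappa^\kappa$ there is $f\in\mathcal F$ with $\exists^\infty\alpha\ f(\alpha)>g(\alpha)$ (an *unbounded* family).
* $\mathfrak d_\kappa$ is the smallest size of a family $\mathcal F\subseteq\kappa^\kappa$ such that for all $g\in\kappa^\kappa$ there is $f\in\mathcal F$ with $\forall^\infty\alpha\ f(\alpha)>g(\alpha)$ (a *dominating* family).
* $\operatorname{non}(\mathcal M_\kappa)$ is the smallest size of a subset of $2^\kappa$ not in $\mathcal M_\kappa$.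
* $\operatorname{cov}(\mathcal M_\kappa)$ is the smallest size of a family of sets in $\mathcal M_\kappa$ whose union is $2^\kappa$.

*Examples.* The $\kappa$ constant functions are not an unbounded family: each is eventually at most the identity. More generally, $\{f_i:i<\kappa\}$ is never unbounded, because $g(\alpha)=\sup_{i<\alpha}f_i(\alpha)<\kappa$ satisfies $f_i(\alpha)\le g(\alpha)$ for all $\alpha>i$. So $\mathfrak b_\kappa\ge\kappa^+$. The family $\kappa^\kappa$ is dominating, so $\mathfrak d_\kappa\le2^\kappa$; and a dominating family is unbounded, so $\mathfrak b_\kappa\le\mathfrak d_\kappa$. A set of size $\kappa$ is a union of $\kappa$ singletons, so $\operatorname{non}(\mathcal M_\kappa)\ge\kappa^+$; by (1.2), $2^\kappa$ itself is not in $\mathcal M_\kappa$, so $\operatorname{non}(\mathcal M_\kappa)\le2^\kappa$. The singletons cover $2^\kappa$, and a union of $\kappa$ many $\kappa$-meager sets is $\kappa$-meager, so $\kappa^+\le\operatorname{cov}(\mathcal M_\kappa)\le2^\kappa$. In short: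

(1.3) all four cardinals lie between $\kappa^+$ and $2^\kappa$.

**Standing assumption.** From now on $\kappa=\lambda^+$ is a successor cardinal, with $\lambda$ infinite, and $2^{<\kappa}=\kappa$. Every cardinal below $\kappa$ is at most $\lambda$, so $2^{<\kappa}=2^\lambda$ and the assumption says $2^\lambda=\kappa$. Example: $\kappa=\omega_1$ under CH. Consequently $\kappa^\lambda=(2^\lambda)^\lambda=\kappa$ and $|\kappa^{<\kappa}|=\kappa$.

## 2. The equalities $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)=\mathfrak d_\kappa$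

For regular $\kappa$, ZFC proves $\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)\le\mathfrak d_\kappa$ (Brendle, Brooke-Taylor, Friedman, Montoya). Section 3 has a short derivation in our situation. The paper "Some problems in forcing theory: large continuum and generalized cardinal invariants" asks:

> Assume $\kappa$ is successor with $2^{<\kappa}=\kappa$. Does $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)=\mathfrak d_\kappa$?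

So: does ZFC prove both equalities for every such $\kappa$, or can one of them consistently fail for some such $\kappa$?

If $2^\kappa=\kappa^+$, both equalities hold by (1.3). So a counterexample needs $2^\kappa>\kappa^+$. The answer is that ZFC proves neither equality, and no large cardinals are needed.

> **Theorem A.** Let $\kappa=\lambda^+$ with $2^\lambda=\kappa$ (equivalently $2^{<\kappa}=\kappa$). Let $\nu\le\mu$ be cardinals, $\nu\ge\kappa^+$ regular and $\mu^\kappa=\mu$. There is a ${<}\kappa$-closed, $\kappa^+$-c.c. forcing $P$ (so it preserves cardinals, cofinalities and $2^{<\kappa}=\kappa$) which forces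
> $$\mathfrak b_\kappa=\kappa^+,\qquad \operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu,\qquad \mathfrak d_\kappa=2^\kappa=\mu .$$

Admissible choices exist at *every* successor $\kappa$ with $2^{<\kappa}=\kappa$:

* $\nu=\kappa^{++}$ and $\mu=(\kappa^{+3})^\kappa$. Then $\mu^\kappa=\mu\ge\kappa^{+3}>\nu$, and both equalities fail.
* $\nu=\mu=(2^\kappa)^+$. Hausdorff's formula gives $\mu^\kappa=(2^\kappa)^\kappa\cdot(2^\kappa)^+=\mu$. Since $\nu>\kappa^+$, the first equality fails; the second holds.
* $\nu=\kappa^+$ and $\mu=(\kappa^{++})^\kappa$. The first equality holds and the second fails.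

There is also a complement, proved in Section 12 and not used elsewhere.

> **Theorem B.** Let $\kappa=\lambda^+$, $2^\lambda=\kappa$, and assume $\diamondsuit^*_\kappa$: there are $S_\alpha\subseteq2^\alpha$, $|S_\alpha|\le\lambda$ ($\alpha<\kappa$), such that for every $x\in2^\kappa$ the set $\{\alpha:x|\alpha\in S_\alpha\}$ contains a club. Then $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$.

Since $P$ preserves $\kappa=\lambda^+$ and $2^\lambda=\kappa$, it follows that $\diamondsuit^*_\kappa$ fails in the models of Theorem A with $\nu>\kappa^+$.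

## 3. Predictors and $\kappa$-meager sets

To compare $2^\kappa$ with $\kappa^\kappa$ we code functions by binary sequences. For a sequence $u$ in $\kappa$ of length at most $\kappa$, let $\Phi(u)$ be the concatenation of the blocks $0^{u(\beta)}{}^\frown1$ for $\beta<|u|$. For instance, $\Phi(\langle2,0,1\rangle)=001101$.

Let $z_0<z_1<\dots$ enumerate the places of the $1$'s in a binary sequence. In $\Phi(u)$ the $\beta$-th block begins at $\sup_{\gamma<\beta}(z_\gamma+1)$ and ends at $z_\beta$. So the places of the $1$'s determine $u$: $u(\beta)$ is the order type of the interval from $\sup_{\gamma<\beta}(z_\gamma+1)$ up to but excluding $z_\beta$. This gives three facts.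

* $\Phi$ maps $\kappa^\kappa$ bijectively onto the set of $x\in2^\kappa$ with cofinally many $1$'s. The remaining points form the $\kappa$-meager set $N$ of Section 1.
* For every $s\in2^{<\kappa}$, $s^\frown1=\Phi(u)$ for some $u\in\kappa^{<\kappa}$ of successor length, because the last place of $s^\frown1$ carries a $1$.
* If $w$ has successor length and $\Phi(w)\subseteq\Phi(f)$, then $w\subseteq f$: the $1$'s of $\Phi(w)$ are the first $|w|$ many $1$'s of $\Phi(f)$.

**Definition 3.1.** For $\pi:\kappa^{<\kappa}\to\kappa$ (a *predictor*) let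
$$M_\pi=N\cup\{\Phi(f):\ f\in\kappa^\kappa,\ \forall^\infty\beta\ \ f(\beta)\ne\pi(f|\beta)\}.$$

*Example.* If $\pi$ is constantly $0$, then $\Phi(f)\in M_\pi$ iff $f(\beta)\neq0$ for all large $\beta$. If $\pi(u)=g(|u|)$, the condition is that $f$ and $g$ are eventually different.

**Lemma 3.2.** *$M_\pi$ is $\kappa$-meager.*

*Proof.* It suffices that for $\beta_0<\kappa$ the set $Y=\{\Phi(f):\forall\beta\ge\beta_0\ f(\beta)\ne\pi(f|\beta)\}$ is nowhere dense. Given $s$, write $s^\frown1=\Phi(u)$ and take $u'\supseteq u$ in $\kappa^{<\kappa}$ with $|u'|\ge\beta_0$. Put $w=u'^\frown\pi(u')$, of successor length. Then $[\Phi(w)]\subseteq[s]$. If $\Phi(f)\in[\Phi(w)]$, then $w\subseteq f$, so $f(|u'|)=\pi(f||u'|)$ and $\Phi(f)\notin Y$. $\square$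

**Proposition 3.3.** *$\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)\le\mathfrak d_\kappa$.*

*Proof.* Let $X\subseteq2^\kappa$ with $|X|<\mathfrak b_\kappa$. The family of all $f$ with $\Phi(f)\in X$ is not unbounded, so some $g$ has $f(\beta)\le g(\beta)$ for all large $\beta$, for each such $f$. With $\pi(u)=g(|u|)+1$ we get $X\subseteq M_\pi$. For the second part, let $\mathcal F$ be dominating and put $\pi_g(u)=g(|u|)$ for $g\in\mathcal F$. Each $f$ is eventually below some $g\in\mathcal F$, so $\Phi(f)\in M_{\pi_g}$. Hence $\{M_{\pi_g}:g\in\mathcal F\}$ covers $2^\kappa$. $\square$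

The predictors used here look only at the length $|u|$. To separate the cardinals we shall add predictors that use all of $u$, and we have to make sure that they do not help to bound functions.

## 4. Cohen functions alone

Before the real construction, here is the simplest forcing that makes $2^\kappa$ large. Let $|A|=\mu=\mu^\kappa>\kappa$, and let $P_0$ be the set of functions $q$ with $\operatorname{dom}q\subseteq A$, $|\operatorname{dom}q|<\kappa$, $q(a)\in\kappa^{<\kappa}$. A condition $q'$ is stronger than $q$, written $q'\le q$, if $\operatorname{dom}q'\supseteq\operatorname{dom}q$ and $q'(a)\supseteq q(a)$ for $a\in\operatorname{dom}q$. This is ${<}\kappa$-closed, $\kappa^+$-c.c., and forces $2^\kappa\le\mu$; all this is the case $\eta=0$ of Section 5. The generic functions are $K_a=\bigcup_{q\in G}q(a)\in\kappa^\kappa$.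

*In $V^{P_0}$ both equalities hold: $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)=\kappa^+$ and $\operatorname{cov}(\mathcal M_\kappa)=\mathfrak d_\kappa=2^\kappa=\mu$.* Call an ordinal (limit or $0$)${}+n$ even or odd according to $n$, and let $c_a(\beta)$ be the parity of $K_a(\beta)$. A $\kappa$-meager set $\bigcup_iN_i$ is avoided by every point that meets the $\kappa$ open dense subsets $\{s:[s]\cap N_i=\emptyset\}$ of $2^{<\kappa}$. By the $\kappa^+$-c.c. these have a name using only coordinates in some $B\subseteq A$ with $|B|\le\kappa$. Let $a\in A\setminus B$ and view $P_0$ as the product of its coordinates in $B$ and its coordinates outside $B$. Given $q$ and one of the open dense sets, let $s$ be the sequence of parities of $q(a)$. Strengthen $q$ on $B$ so that it decides some $s'\supseteq s$ in the set, and prolong $q(a)$ with parities $s'$. So $c_a$ avoids the $\kappa$-meager set for all $a\notin B$. Any $\kappa^+$ many $c_a$ therefore form a set not in $\mathcal M_\kappa$, and fewer than $\mu$ many $\kappa$-meager sets are all avoided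 by one $c_a$. With (1.3) and Proposition 3.3 the values follow.

So Cohen functions push $\mathfrak b_\kappa$ down and $\mathfrak d_\kappa$ up as desired. We now put $\nu$ generic predictors on top of them. These will move $\operatorname{non}(\mathcal M_\kappa)$ and $\operatorname{cov}(\mathcal M_\kappa)$ to $\nu$. The difficulty will be to show that the $K_a$ remain unbounded.

## 5. Iterating generic predictors over the Cohen functions

We use these textbook facts.

* A ${<}\kappa$-closed forcing adds no new sequences of length ${<}\kappa$ of ground model elements. A ${<}\kappa$-closed $\kappa^+$-c.c. forcing preserves all cardinals and cofinalities.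
* *$\Delta$-system lemma:* since $\kappa^{<\kappa}=\kappa$, among any $\kappa^+$ sets of size ${<}\kappa$ there are $\kappa^+$ with the same pairwise intersections (the root).
* A suborder $P'\subseteq P''$ is *complete* if incompatible elements of $P'$ stay incompatible in $P''$ and every $r\in P''$ has some $\bar r\in P'$ such that each $t\le\bar r$ in $P'$ is compatible with $r$. Then maximal antichains of $P'$ are maximal in $P''$, and $G\cap P'$ is generic for $P'$ whenever $G$ is generic for $P''$.

Fix $A$ with $|A|=\mu$, and $\nu\le\mu$ as in Theorem A.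

**Definition 5.1 (the forcing).** By recursion on $\eta\le\nu$ we define $P_\eta$. Conditions are
$$r=(q^r,(p^r_\xi,S^r_\xi)_{\xi\in D^r}),$$
where

* $q^r$ is a function, $\operatorname{dom}q^r\subseteq A$, $|\operatorname{dom}q^r|<\kappa$, $q^r(a)\in\kappa^{<\kappa}$;
* $D^r\subseteq\eta$, $|D^r|<\kappa$;
* $p^r_\xi$ is a partial function from $\kappa^{<\kappa}$ to $\kappa$ with $|p^r_\xi|<\kappa$;
* $S^r_\xi$ is a set of fewer than $\kappa$ nice $P_\xi$-names for elements of $\kappa^\kappa$.

A *nice $P_\xi$-name* is a sequence $f=(W_\beta,f_\beta)_{\beta<\kappa}$ with $W_\beta$ a maximal antichain of $P_\xi$ and $f_\beta:W_\beta\to\kappa$. It is interpreted by $f(\beta)=f_\beta(t)$ for the unique $t\in W_\beta\cap G$.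

The order is: $r'\le r$ iff $\operatorname{dom}q^{r'}\supseteq\operatorname{dom}q^r$, $q^{r'}(a)\supseteq q^r(a)$ for $a\in\operatorname{dom}q^r$, $D^{r'}\supseteq D^r$, and for all $\xi\in D^r$: $p^{r'}_\xi\supseteq p^r_\xi$, $S^{r'}_\xi\supseteq S^r_\xi$, and for all $f\in S^r_\xi$ and $u\in\operatorname{dom}p^{r'}_\xi\setminus\operatorname{dom}p^r_\xi$
$$r'|\xi\ \Vdash_{P_\xi}\ \neg\big(u^\frown p^{r'}_\xi(u)\subseteq f\big).\qquad(5.1)$$
Here $r|\xi=(q^r,(p^r_\zeta,S^r_\zeta)_{\zeta\in D^r\cap\xi})\in P_\xi$; the whole $q$-part is kept. Put $P=P_\nu$.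

Elements of $\operatorname{dom}p_\xi$ are called *nodes*. The function $p_\xi$ is an initial piece of a predictor, and $f\in S_\xi$ is a promise: from now on no new node may predict $f$ correctly.

*Example.* The canonical nice $P_0$-name $k_a$ of $K_a$ has $W_\beta=\{q:\operatorname{dom}q=\{a\},|q(a)|=\beta+1\}$ and $f_\beta(q)=q(a)(\beta)$. Let $r$ have $q^r=\emptyset$, $D^r=\{0\}$, $p^r_0=\emptyset$, $S^r_0=\{k_a\}$. If $r'$ adds the node $\emptyset$ with $p^{r'}_0(\emptyset)=5$, then $r'\le r$ requires $q^{r'}\Vdash K_a(0)\ne5$, for instance $q^{r'}(a)=\langle3\rangle$.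

A remark used constantly:

(5.2) If $r'$ extends $r$ coordinatewise and has no new nodes at the coordinates in $D^r$, then (5.1) is vacuous and $r'\le r$.

Clearly $r'\le r$ implies $r'|\xi\le r|\xi$, and $P_\xi\subseteq P_\eta$ carries the inherited order for $\xi\le\eta$.

**Transitivity.** This checks that $\le$ is an order. Let $r''\le r'\le r$, $f\in S^r_\xi$, $u\in\operatorname{dom}p^{r''}_\xi\setminus\operatorname{dom}p^r_\xi$. If $u\in\operatorname{dom}p^{r'}_\xi$, then $p^{r''}_\xi(u)=p^{r'}_\xi(u)$, so $r'|\xi$, and hence $r''|\xi$, forces what is needed. Otherwise use $r''\le r'$ and $f\in S^{r'}_\xi$.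

**Restriction.** This step makes $P_\xi$ a complete suborder of $P_\eta$ for $\xi\le\eta$. If $t\in P_\xi$, $r\in P_\eta$ and $t\le r|\xi$, let $t\wedge r$ have $q$-part $q^t$, be $t$ at coordinates below $\xi$, and be $r$ on $D^r\setminus\xi$.

(5.3) $t\wedge r\le t$ and $t\wedge r\le r$: at coordinates $\ge\xi$ there are no new nodes, below $\xi$ we have $t\le r|\xi$, and $(t\wedge r)|\zeta=t|\zeta$ for $\zeta\le\xi$.

If $w\in P_\eta$ is below $s,t\in P_\xi$, so is $w|\xi$; hence incompatibility is inherited. So $P_\xi$ is a complete suborder, with $\bar r=r|\xi$, and nice $P_\xi$-names are nice $P_\eta$-names. Moreover: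

(5.4) For a $P_\xi$-name $f$ of an element of $\kappa^\kappa$, $r$ forces a statement such as $u\subseteq f$, or its negation, iff $r|\xi$ does.

If $r|\xi$ forces it, so does $r\le r|\xi$. If $r|\xi$ does not, some $t\le r|\xi$ in $P_\xi$ forces the opposite, and so does $t\wedge r\le r$.

**Closure.** This step shows that each $P_\eta$ is ${<}\kappa$-closed. For a decreasing sequence $(r^i)_{i<j}$ with $j<\kappa$, let $\lim_{i<j}r^i$ be its coordinatewise union (the last element, if there is one). By regularity of $\kappa$ it is a condition; call it $r$. We show by induction on $\xi$ that $r|\xi\le r^i|\xi$ for all $i$. Only (5.1) at coordinates $\zeta\in D^{r^i}\cap\xi$ needs proof. A new node $u$ at $\zeta$ lies in $\operatorname{dom}p^{r^k}_\zeta$ for some $k>i$. As $r^k\le r^i$, $r^k|\zeta$ forces what is needed, and $r|\zeta\le r^k|\zeta$ by the induction hypothesis.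

Therefore no new ${<}\kappa$-sequences of ground model elements appear, and:

(5.5) Given $t\in P_\xi$, $\beta<\kappa$ and fewer than $\kappa$ nice $P_\xi$-names $f$, some $t'\le t$ in $P_\xi$ decides $f|\beta$ for all of them. (Treat the names one after another, with limits.)

**Chain condition.** This step shows that $P_\eta$ is $\kappa^+$-c.c. Given $\kappa^+$ conditions, apply the $\Delta$-system lemma to the disjoint unions of $\operatorname{dom}q^r$ and $D^r$. On the root there are only $\kappa^{<\kappa}=\kappa$ possibilities for the values $q^r(a)$ and $p^r_\xi$. So there are two, $r\neq r'$, with $q^r,q^{r'}$ agreeing on $\operatorname{dom}q^r\cap\operatorname{dom}q^{r'}$ and $p^r_\xi=p^{r'}_\xi$ for $\xi\in D^r\cap D^{r'}$. Their coordinatewise union has no new nodes over either, so it is below both by (5.2).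

**Counting.** This step bounds $2^\kappa$ and locates reals of the extension at intermediate stages. Every element of $\kappa^\kappa\cap V[G_\xi]$, where $G_\xi=G\cap P_\xi$, has a nice $P_\xi$-name, and $|W_\beta|\le\kappa$ always. By induction on $\xi\le\nu$, $|P_\xi|\le\mu^{<\kappa}=\mu$ and there are at most $\mu^\kappa=\mu$ nice $P_\xi$-names: a condition in $P_\xi$ consists of fewer than $\kappa$ objects from sets of size at most $\mu$, and a nice name of $\kappa$ such objects. So $P\Vdash2^\kappa\le\mu$. A nice $P$-name contains at most $\kappa$ conditions, each with $|D|<\kappa$; since $\nu\ge\kappa^+$ is regular, they all lie in some $P_\xi$ with $\xi<\nu$. So every element of $\kappa^\kappa\cap V[G]$ is in some $V[G_\xi]$, $\xi<\nu$. As $\nu$ stays regular: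

(5.6) Every subset of $\kappa^\kappa\cap V[G]$ of size ${<}\nu$ in $V[G]$ is contained in $V[G_\xi]$ for some $\xi<\nu$.

**Generic objects.** Put $K_a=\bigcup\{q^r(a):r\in G,a\in\operatorname{dom}q^r\}$ for $a\in A$ and $\pi_\xi=\bigcup\{p^r_\xi:r\in G,\xi\in D^r\}$ for $\xi<\nu$. By (5.2), $q(a)$ can be made arbitrarily long, $\xi$ can be added to $D$ (with $p_\xi=S_\xi=\emptyset$), and names can be added to $S_\xi$, since none of this creates new nodes at old coordinates. In particular $K_a\in\kappa^\kappa$.

(5.7) *$\pi_\xi:\kappa^{<\kappa}\to\kappa$ is total.* Given $r$ with $\xi\in D^r$ and $u\notin\operatorname{dom}p^r_\xi$, use (5.5) to extend $r|\xi$ to $t\in P_\xi$ deciding $f|(|u|+1)$ for all $f\in S^r_\xi$. Choose $v<\kappa$ different from all the decided values $f(|u|)$ and add $(u,v)$ to $p_\xi$ in $t\wedge r$. The only new node over $r$ at coordinates $\ge\xi$ is $u$, and the restriction of the result to $\xi$ is $t$, which forces $f(|u|)\ne v$. So the result is below $r$.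

(5.8) *If $f\in\kappa^\kappa\cap V[G_\xi]$, then $\forall^\infty\beta\ f(\beta)\ne\pi_\xi(f|\beta)$.* By density a name of $f$ is in $S^r_\xi$ for some $r\in G$. If $f|\beta\notin\operatorname{dom}p^r_\xi$, take $r'\le r$ in $G$ with $f|\beta\in\operatorname{dom}p^{r'}_\xi$; then (5.1) gives $f(\beta)\ne\pi_\xi(f|\beta)$. The nodes $f|\beta$ have different lengths and $|p^r_\xi|<\kappa$, so this covers all large $\beta$.

(5.9) *Let $c_\xi\in2^\kappa$, $c_\xi(\beta)=$ parity of $\pi_\xi(\langle\beta\rangle)$. Then $c_\xi$ lies in every open dense subset of $2^\kappa$ coded in $V[G_\xi]$.* Let $\dot W$ be a $P_\xi$-name for an open dense subset of $2^{<\kappa}$ and let $\xi\in D^r$. First we fill gaps. Choose $\beta_0<\kappa$ above all $\beta$ with $\langle\beta\rangle\in\operatorname{dom}p^r_\xi$. Extend $r|\xi$ to $t$ deciding $f|2$ for all $f\in S^r_\xi$, and in $t\wedge r$ add $(\langle\beta\rangle,v)$ for all missing $\beta<\beta_0$, with $v$ different from all decided $f(1)$. As in (5.7) this is below $r$. So we may assume that $\{\beta:\langle\beta\rangle\in\operatorname{dom}p^r_\xi\}=\beta_0$.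 Let $s\in2^{\beta_0}$ be the determined initial segment of $c_\xi$. Extend $r|\xi$ to $t$ deciding some $s'\supseteq s$ to be in $\dot W$ and deciding $f|2$ for all $f\in S^r_\xi$. In $t\wedge r$ add $(\langle\beta\rangle,v_\beta)$ for $\beta_0\le\beta<|s'|$, where $v_\beta$ has parity $s'(\beta)$ and $v_\beta\ne f(1)$ for all $f\in S^r_\xi$; fewer than $\kappa$ values are forbidden. This is below $r$ and forces $s'\subseteq c_\xi$.

## 6. $\operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu$ in $V[G]$

**Upper bound for cov, lower bound for non.** This step uses the predictors. Each $x\in2^\kappa\cap V[G]$ is in $N$ or is $\Phi(f)$ with $f\in V[G_\xi]$ for some $\xi<\nu$, and then $x\in M_{\pi_\xi}$ by (5.8). By Lemma 3.2 the sets $M_{\pi_\xi}$, $\xi<\nu$, are $\kappa$-meager, so they form a covering of $2^\kappa$ by $\nu$ sets in $\mathcal M_\kappa$. If $X\subseteq2^\kappa$ has size ${<}\nu$, then by (5.6) all $f$ with $\Phi(f)\in X$ lie in one $V[G_\xi]$, so $X\subseteq M_{\pi_\xi}$. Hence $\operatorname{cov}(\mathcal M_\kappa)\le\nu\le\operatorname{non}(\mathcal M_\kappa)$.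

**Lower bound for cov, upper bound for non.** This step uses the points $c_\xi$. A $\kappa$-meager set $\bigcup_{i<\kappa}N_i$ is disjoint from the intersection of the open dense sets given by $\{s\in 2^{<\kappa}:[s]\cap N_i=\emptyset\}$, $i<\kappa$. As $|2^{<\kappa}|=\kappa$, this sequence is coded by an element of $\kappa^\kappa$, hence lies in some $V[G_\xi]$, and by (5.9) the set omits all $c_\zeta$ with $\zeta\ge\xi$. So $\{c_\xi:\xi<\nu\}$ is not $\kappa$-meager. Fewer than $\nu$ many $\kappa$-meager sets have codes in a single $V[G_\xi]$ by (5.6), so all omit $c_\xi$ and do not cover $2^\kappa$. Hence $\operatorname{non}(\mathcal M_\kappa)\le\nu\le\operatorname{cov}(\mathcal M_\kappa)$. Both cardinals equal $\nu$. $\square$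

## 7. Keeping $K_a$ unbounded, and where one copy of a condition fails

To say which Cohen coordinates an object mentions, define by recursion
$$\operatorname{supp}(r)=\operatorname{dom}q^r\cup\bigcup_{\xi\in D^r,\,f\in S^r_\xi}\operatorname{supp}(f),\qquad \operatorname{supp}(f)=\bigcup_{\beta<\kappa}\ \bigcup_{t\in W_\beta}\operatorname{supp}(t).$$
By induction these sets have size at most $\kappa$, as $|W_\beta|\le\kappa$. Example: $\operatorname{supp}(k_a)=\{a\}$, and the condition $r$ of the example after Definition 5.1 has $\operatorname{dom}q^r=\emptyset$ but $\operatorname{supp}(r)=\{a\}$.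

> **Main Lemma 7.1.** Let $\dot h$ be a nice $P$-name for an element of $\kappa^\kappa$, $B=\operatorname{supp}(\dot h)$ (so $|B|\le\kappa$), $a\in A\setminus B$. Then $P\Vdash\exists^\infty\alpha\ K_a(\alpha)>\dot h(\alpha)$.

Section 11 derives the values of $\mathfrak b_\kappa$ and $\mathfrak d_\kappa$ from this in a few lines. Let us see what a proof has to overcome. Suppose $r\Vdash\forall\alpha\ge\bar\alpha\ K_a(\alpha)\le\dot h(\alpha)$.

*In $P_0$ a symmetry argument works.* Pick $\alpha\ge\bar\alpha,|q^r(a)|$ and $r''\le r$ with $r''\Vdash\dot h(\alpha)=\gamma$. Let $e$ be a permutation of $A$ that fixes $B$ pointwise and moves $\operatorname{dom}q^r\setminus B$ and $a$ outside $\operatorname{dom}q^{r''}$. The copy $er$ forces $K_{ea}(\alpha)\le\dot h(\alpha)$, because $e$ does not change $\dot h$. But $r''$ and $er$ agree on $B$ and are disjoint outside it, so they have a common extension with $K_{ea}(\alpha)=\gamma+1$. Contradiction.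

*In $P$ the common extension may not exist.* We want a condition $r^*$ with the nodes of $r''$ and the promises of both $r''$ and $er$. It is below $r''$ by (5.2). But to be below $er$, the new nodes of $r''$ have to respect the promises $ef$ for $f\in S^r_\xi$. The condition $r''\le r$ respects $f$; it knows nothing about $ef$. Here is a concrete failure. Let $\dot h=k_b$, $B=\{b\}$, $a\ne b$, and let $f$ be the nice $P_0$-name with
$$W_\beta=\{q:\operatorname{dom}q=\{a,b\},\ |q(a)|=|q(b)|=\beta+1\},\qquad f_\beta(q)=1\text{ if }q(a)(\beta)>q(b)(\beta),\text{ and }0\text{ otherwise}.$$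
So $f(\beta)=1$ iff $K_a(\beta)>K_b(\beta)$. Fix $\alpha,\gamma<\kappa$ and let $0^\alpha$ be the zero sequence of length $\alpha$. Let $r$ have $q^r(a)=q^r(b)=0^\alpha$, $D^r=\{0\}$, $p^r_0=\emptyset$, $S^r_0=\{f\}$. Let $r''$ have $q''(a)=0^\alpha{}^\frown0$, $q''(b)=0^\alpha{}^\frown\gamma$, $p''_0=\{(0^\alpha,1)\}$ and the same promise. Then $r''\le r$, since $q''$ forces $f(\alpha)=0$; and $r''\Vdash\dot h(\alpha)=\gamma$. Let $e$ swap $a$ with a new $a'$. A common extension $w$ of $r''$ and $er$ forces $(ef)|\alpha=0^\alpha$ and, by (5.1) for $w\le er$ and the new node $0^\alpha$, forces $(ef)(\alpha)\ne1$. This means $K_{a'}(\alpha)\le K_b(\alpha)=\gamma$. So exactly the value we want is forbidden.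

Look at which nodes do harm. Suppose $r$ has already decided $f|\alpha=s$; then $er$ decides $(ef)|\alpha=s$.

* A new node $u$ with $|u|<\alpha$ is harmless: if $u\subseteq s$, then $r''\le r$ gives $p''_\xi(u)\ne s(|u|)$, and this protects $ef$ as well; if $u\not\subseteq s$, then $u\not\subseteq ef$.
* A new node $u$ with $|u|\ge\alpha$ is harmless unless $u\supseteq s$. In the example it was $u=s=0^\alpha$.

The condition $r''$ has at most $\lambda$ nodes. So if we had more than $\lambda$ candidates for $r$, giving pairwise different values $s$, then, after seeing $r''$, we could choose a candidate whose $s$ is extended by no long node. But $r''$ must also treat the short nodes correctly for all the candidates, and it can be put below copies of only $\lambda$ conditions. The way out is to arrange the candidates as the branches of a tree with $\lambda$ nodes and more than $\lambda$ branches, and to put $r''$ below copies of $\lambda$ branches that pass through every node of the tree. A short $u\subseteq s$ is then taken care of by a branch that follows the chosen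 candidate long enough.

Two points remain. Some names do not split into different values at all: for these we want all copies to be equal, so that the promise for one copy protects the others. Second, the candidates must be built together, with the same nodes. Sections 8 and 9 provide this.

## 8. Permutations of $A$, traces and systems

**Action.** A permutation $e$ of $A$ acts, by recursion on $\eta$, on $P_\eta$ and on nice $P_\eta$-names:
$$q^{er}(ea)=q^r(a),\quad \operatorname{dom}q^{er}=e[\operatorname{dom}q^r],\quad D^{er}=D^r,\quad p^{er}_\xi=p^r_\xi,\quad S^{er}_\xi=\{ef:f\in S^r_\xi\},\quad ef=(eW_\beta,f_\beta\circ e^{-1})_{\beta<\kappa}.$$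
By induction on $\eta$ this is an automorphism of $P_\eta$. Indeed, if $e$ is an automorphism of $P_\xi$, then for $t\in P_\xi$ we have $t\Vdash\varphi(f)$ iff $et\Vdash\varphi(ef)$, with parameters in $V$ fixed. So (5.1) at $\xi$ for $r'\le r$ is equivalent to (5.1) at $\xi$ for $er'\le er$; the other clauses are clear. Moreover $(ee')r=e(e'r)$ and $e(r|\xi)=(er)|\xi$, and $e$ maps the canonical name of $K_a$ to that of $K_{ea}$. By induction, if $e$ fixes the support of a condition or name pointwise, then $e$ fixes the condition or name.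

**Fix** $B\subseteq A$ with $|B|\le\kappa$, and let $\Gamma$ be the group of permutations of $A$ fixing $B$ pointwise.

**Definition 8.1.** The *trace* of $r$ is $(q^r|B,D^r,(p^r_\xi)_{\xi\in D^r})$. Elements of $\Gamma$ preserve traces. A *system* is a family $(r_i)_{i\in I}$, $1\le|I|\le\lambda$, of conditions in $P$ with a common trace; repetitions are allowed. A *refinement* of it is a system $(r'_i)_{i\in I}$ with all $r'_i\le r_i$.

*Example.* Let $B=\{b\}$, $a\ne b$, and let $r_0,r_1$ have $q^{r_0}(a)=\langle0\rangle$, $q^{r_1}(a)=\langle1\rangle$, no other coordinates, and $D=\emptyset$. They are incompatible, but they have the same trace, so they form a system. If $e$ swaps $a$ with some $a'\ne b$, then $r_0$ and $er_1$ are compatible.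

(8.1) **Amalgamation.** *If $t_i$ ($i\in I$, $1\le|I|\le\lambda$) have the same trace and the sets $\operatorname{dom}q^{t_i}\setminus B$ are pairwise disjoint, then $\bigwedge_it_i:=\big(\bigcup_iq^{t_i},(p_\xi,\bigcup_iS^{t_i}_\xi)_{\xi\in D}\big)$ is a condition below every $t_i$, with the same trace.* The $q$-parts agree on $B$, so the union is a function; all sizes stay at most $\lambda$; and there are no new nodes, so (5.2) applies.

(8.2) **Moving a system apart.** *For each system $(r_i)_{i\in I}$ there are $e_i\in\Gamma$ such that the sets $e_i[\operatorname{dom}q^{r_i}\setminus B]$ are pairwise disjoint.* Let $e_i$ swap $\operatorname{dom}q^{r_i}\setminus B$ with a set $F_i$ of the same size, the $F_i$ being pairwise disjoint and disjoint from $B\cup\bigcup_j\operatorname{dom}q^{r_j}$. This is possible since $|A|\ge\kappa^+$ and $|B|\le\kappa$ give $|A\setminus B|\ge\kappa^+$. Then $t=\bigwedge_ie_ir_i$ exists. If $t'\le t$, then $e_i^{-1}t'\le r_i$ for all $i$, and all these have the trace of $t'$. So $(e_i^{-1}t')_{i\in I}$ is a refinement.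

(8.3) **Limits.** *Coordinatewise limits of decreasing sequences of systems of length ${<}\kappa$ are systems*, as the trace of a limit is determined by the traces.

## 9. Settled and blocked names

**Definition 9.1.** Let $t\in P_\xi$ and let $f$ be a nice $P_\xi$-name. *$t$ settles $f$* if for all $e,e'\in\Gamma$, every common lower bound $w\in P_\xi$ of $et$ and $e't$ forces $ef=e'f$. *$t$ blocks $f$* if no $t'\le t$ in $P_\xi$ settles $f$.

Both properties pass to stronger $t$, and no $t$ both settles and blocks $f$.

*Example.* Let $B=\{b\}$, $a\neq b$, $\xi=0$. Every $t\in P_0$ settles $k_b$, since $ek_b=k_b$. Every $t\in P_0$ blocks $k_a$: given $t'\le t$, let $e'\in\Gamma$ swap $(\operatorname{dom}q^{t'}\cup\{a\})\setminus B$ with a set disjoint from $\operatorname{dom}q^{t'}\cup B\cup\{a\}$. Then $t'$ and $e't'$ have a common extension in which $K_a$ and $K_{e'a}$ receive different values at the first place where $q^{t'}(a)$ is undefined. It forces $k_a\ne e'k_a$. Finally let $g$ be the name that equals $K_a$ if $K_b(0)=0$, and is constantly $0$ otherwise.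 Conditions with $q(b)(0)\ne0$ settle $g$, conditions with $q(b)(0)=0$ block $g$ by the same argument, and a condition with $b\notin\operatorname{dom}q$ does neither.

**Lemma 9.2 (refinement steps).** *Let $(r_i)_{i\in I}$ be a system, $\rho\in I$, $\xi<\nu$, $f$ a nice $P_\xi$-name.*

(a) *There is a refinement with $r'_\rho|\xi$ settling or blocking $f$.*

(b) *For $\beta<\kappa$ there is a refinement with $r'_\rho|\xi$ deciding $f|\beta$.*

(c) *If $r_\rho|\xi$ blocks $f$ and $\rho'\in I\setminus\{\rho\}$, there are a refinement, $\beta<\kappa$ and $u\ne u'$ in ${}^\beta\kappa$ with $r'_\rho|\xi\Vdash u\subseteq f$ and $r'_{\rho'}|\xi\Vdash u'\subseteq f$.*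

*Proof.* Take $e_i$ and $t=\bigwedge_ie_ir_i$ as in (8.2). In (a) and (b) the refinement is $(e_i^{-1}t')_i$ for a suitable $t'\le t$.

**Part (a).** If $(e_\rho^{-1}t)|\xi$ blocks $f$, use $t'=t$. Otherwise take $t_0\le(e_\rho^{-1}t)|\xi$ in $P_\xi$ settling $f$, and use $t'=e_\rho(t_0\wedge e_\rho^{-1}t)\le t$. Then $(e_\rho^{-1}t')|\xi=t_0$.

**Part (b).** By (5.5) and (5.3) take $t'\le t$ with $t'|\xi$ deciding $(e_\rho f)|\beta$. Then $(e_\rho^{-1}t')|\xi=e_\rho^{-1}(t'|\xi)$ decides $f|\beta$.

**Part (c).** The aim is to produce, from one failure of settling, two members of the system with different information on $f$. Let $t_1=e_\rho^{-1}t\le r_\rho$. Since $r_\rho|\xi$ blocks $f$, $t_1|\xi$ does not settle $f$. So there are $e,e'\in\Gamma$ and $w\in P_\xi$ below $e(t_1|\xi)$ and $e'(t_1|\xi)$ with $w\not\Vdash ef=e'f$. Put $h=ee_\rho^{-1}e_{\rho'}\in\Gamma$. Strengthening $w$, we may assume $w\Vdash ef\ne e'f$ and further that for some $\beta<\kappa$, $w$ decides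
$$(ef)|\beta=u_0\ne u_1=(e'f)|\beta\qquad\text{and}\qquad(hf)|\beta=u_2 .$$
Now extend $w$ to a condition of $P$. Let $w^+$ have $q$-part $q^w$, be $w$ below $\xi$, and be $(p^{t_1}_\zeta,\ eS^{t_1}_\zeta\cup e'S^{t_1}_\zeta)$ at $\zeta\in D^{t_1}\setminus\xi$. There are no new nodes at coordinates $\ge\xi$, and $w$ is below both restrictions, so $w^+\le et_1$ and $w^+\le e't_1$. For all $i\in I$,
$$w^+\le et_1=ee_\rho^{-1}t\le(ee_\rho^{-1}e_i)r_i,\qquad\text{and also}\qquad w^+\le e't_1\le e'r_\rho .$$
Put $r'_i=(ee_\rho^{-1}e_i)^{-1}w^+\le r_i$. Then $r'_\rho=e^{-1}w^+$, so $r'_\rho|\xi=e^{-1}w\Vdash u_0\subseteq f$; and $r'_{\rho'}|\xi=h^{-1}w\Vdash u_2\subseteq f$. If $u_2\ne u_0$, we are done. If $u_2=u_0$, redefine $r'_\rho:=e'^{-1}w^+\le r_\rho$. Then $r'_\rho|\xi=e'^{-1}w\Vdash u_1\subseteq f$, and $u_1\ne u_0=u_2$. In either case all $r'_i$ have the trace of $w^+$, so they form a system. $\square$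

## 10. A tree with $\lambda$ nodes and $\kappa$ branches: proof of the Main Lemma

Suppose that $r\in P$ and $\bar\alpha<\kappa$ satisfy $r\Vdash\forall\alpha\ge\bar\alpha\ K_a(\alpha)\le\dot h(\alpha)$. We use Sections 8 and 9 with $B=\operatorname{supp}(\dot h)$, so $e\dot h=\dot h$ for all $e\in\Gamma$.

**Step 1: the index tree.** We need at most $\lambda$ nodes and more than $\lambda$ branches. Let $\theta$ be the least cardinal with $\lambda^\theta>\lambda$. Then $\omega\le\theta\le\lambda$, because $\lambda^n=\lambda$ for $1\le n<\omega$ and $\lambda^\lambda=2^\lambda=\kappa>\lambda$. Also $\lambda^\theta=\kappa$, as $\lambda<\lambda^\theta\le\lambda^\lambda=\kappa$. And $|{}^\tau\lambda|\le\lambda$ for every ordinal $\tau<\theta$. So the tree ${}^{<\theta}\lambda=\bigcup_{\tau<\theta}{}^\tau\lambda$ has size $\lambda$, while ${}^\theta\lambda$ has size $\kappa$. For example, if $\kappa=\omega_1$ and CH holds, then $\theta=\omega$ and the tree is ${}^{<\omega}\omega$. If $\lambda=\omega_1$ and $2^{\omega_1}=\omega_2$, then $\theta=\omega_1$ under CH and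 $\theta=\omega$ if $2^\omega=\omega_2$.

**Step 2: a tree of conditions.** The purpose is to attach conditions to the nodes of the tree so that along each branch all promises made so far are decided further and further, and blocked promises receive different values on different branches. By recursion on $\tau<\theta$ we build systems $(r_\rho)_{\rho\in{}^\tau\lambda}$ and ordinals $\alpha_\tau<\kappa$, with $r_\emptyset=r$ and $\alpha_0=\bar\alpha$, such that:

1. $\rho\subseteq\rho'$ implies $r_{\rho'}\le r_\rho$; and for $\tau>0$: $\alpha_\tau>\alpha_\sigma$ for all $\sigma<\tau$, and $\alpha_\tau\ge|q^{r_{\rho|\sigma}}(a)|$ (if $a\in\operatorname{dom}q^{r_{\rho|\sigma}}$) for $\rho\in{}^\tau\lambda$, $\sigma<\tau$.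

And for $\rho\in{}^\tau\lambda$, $\sigma<\tau$, $\xi\in D^{r_{\rho|\sigma}}$, $f\in S^{r_{\rho|\sigma}}_\xi$:

2. $r_\rho|\xi$ settles or blocks $f$;
3. $r_\rho|\xi$ decides $f|\alpha_\tau$;
4. if $\rho'\in{}^\tau\lambda$, $\rho'\ne\rho$, $\rho'|\sigma=\rho|\sigma$ and $r_\rho|\xi$ blocks $f$, then for some $\beta\le\alpha_\tau$ and $u\ne u'$ in ${}^\beta\kappa$: $r_\rho|\xi\Vdash u\subseteq f$ and $r_{\rho'}|\xi\Vdash u'\subseteq f$.

At stage $\tau>0$ start with $r^-_\rho=\lim_{\sigma<\tau}r_{\rho|\sigma}$ for $\rho\in{}^\tau\lambda$. This is a system by (8.3), since for each $\sigma<\tau$ the conditions of level $\sigma$ have a common trace. There are at most $\lambda$ tasks of each kind: at most $\lambda$ choices for each of $\rho,\rho',\sigma,\xi,f$. We handle them one after another by Lemma 9.2, taking coordinatewise limits at limit steps.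

First handle all tasks of kind 2, by (a). Afterwards, for each relevant $(\rho,\xi,f)$ it is fixed whether $r_\rho|\xi$ settles or blocks $f$. Then handle all tasks of kind 4, by (c). Then choose $\alpha_\tau<\kappa$ large enough for 1 and above all the $\beta$'s used in 4; there are at most $\lambda$ requirements. Finally handle all tasks of kind 3, by (b). Achieved properties persist under refinement.

**Step 3: the branches.** We collect what each branch decides. Let $\alpha=\sup_{\tau<\theta}\alpha_\tau<\kappa$, so $\alpha\ge\bar\alpha$. For $x\in{}^\theta\lambda$ let $r_x=\lim_{\tau<\theta}r_{x|\tau}$. All $r_x$ have the same trace; let its $D$- and $p$-parts be $D^\theta$ and $p^\theta_\xi$. By 1, the length of $q^{r_x}(a)$ is at most $\alpha$ (if $a\in\operatorname{dom}q^{r_x}$). If $\xi\in D^\theta$ and $f\in S^{r_x}_\xi$, then $\xi\in D^{r_{x|\sigma}}$ and $f\in S^{r_{x|\sigma}}_\xi$ for some $\sigma<\theta$. By 3, $r_{x|\tau}|\xi$ decides $f|\alpha_\tau$ for all $\tau$ with $\sigma<\tau<\theta$. So $r_x|\xi$ decides $f|\alpha$; call the value $s(x,\xi,f)\in{}^\alpha\kappa$.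

(10.1) *If $\varrho\in{}^{<\theta}\lambda$, $\xi\in D^{r_\varrho}$, $f\in S^{r_\varrho}_\xi$, $x\ne y$ in ${}^\theta\lambda$ both extend $\varrho$, and $r_x|\xi$ does not settle $f$, then $s(x,\xi,f)\ne s(y,\xi,f)$.* Choose $\tau$ with $|\varrho|<\tau<\theta$ and $x|\tau\ne y|\tau$. Then $r_{x|\tau}|\xi$ does not settle $f$, since settling passes to the stronger $r_x|\xi$. So it blocks $f$ by 2. Apply 4 with $\sigma=|\varrho|$ to $x|\tau$ and $y|\tau$: the two values differ already on some $\beta\le\alpha_\tau\le\alpha$.

**Step 4: deciding $\dot h(\alpha)$ below $\lambda$ branches.** Choose $X_0\subseteq{}^\theta\lambda$, $|X_0|\le\lambda$, such that every $\varrho\in{}^{<\theta}\lambda$ is extended by some $y\in X_0$. Choose $e_y\in\Gamma$ ($y\in X_0$) as in (8.2) for the system $(r_y)_{y\in X_0}$, let $r^\theta=\bigwedge_{y\in X_0}e_yr_y$, and take $r''\le r^\theta$ deciding $\dot h(\alpha)=\gamma$. Write $q'',D'',p''_\xi,S''_\xi$ for its parts.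

**Step 5: choosing a branch that avoids the long nodes.** Consider quadruples $(\varrho,\xi,f,u)$ with $\varrho\in{}^{<\theta}\lambda$, $\xi\in D^{r_\varrho}$, $f\in S^{r_\varrho}_\xi$, $u\in\operatorname{dom}p''_\xi$, $|u|\ge\alpha$. By (10.1), for each of them there is at most one $x\in{}^\theta\lambda$ extending $\varrho$ such that $r_x|\xi$ does not settle $f$ and $s(x,\xi,f)=u|\alpha$. There are at most $\lambda$ quadruples and $\lambda^\theta=\kappa$ many $x$. So we can fix $x\in{}^\theta\lambda$ with:

(10.2) *whenever $\xi\in D^\theta$, $f\in S^{r_x}_\xi$ and $r_x|\xi$ does not settle $f$, no $u\in\operatorname{dom}p''_\xi$ with $|u|\ge\alpha$ extends $s(x,\xi,f)$.*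

**Step 6: the condition $r^*$.** It should combine $r''$ with a moved copy of $r_x$ in which $K_{ea}(\alpha)$ is too large. Choose $e\in\Gamma$ with $e[(\operatorname{dom}q^{r_x}\setminus B)\cup\{a\}]$ disjoint from $\operatorname{dom}q''$; this is possible since $a\notin B$. Define $r^*$ by:

* $q^*=q''$ on $\operatorname{dom}q''$; $q^*(eb)=q^{r_x}(b)$ for $b\in\operatorname{dom}q^{r_x}\setminus(B\cup\{a\})$; and $q^*(ea)$ is $q^{r_x}(a)$ (or $\emptyset$, if $a\notin\operatorname{dom}q^{r_x}$) prolonged by zeros to length $\alpha$, followed by the value $\gamma+1$ at $\alpha$;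
* $D^*=D''$ and $p^*_\xi=p''_\xi$; $S^*_\xi=S''_\xi\cup eS^{r_x}_\xi$ for $\xi\in D^\theta$, and $S^*_\xi=S''_\xi$ otherwise.

There are no new nodes over $r''$, so $r^*\le r''$ by (5.2).

**Step 7: $r^*\le er_x$.** This is the point where one copy failed in Section 7. The easy clauses first. On $B$, $q''$ extends $q^{r^\theta}|B=q^{r_x}|B=q^{er_x}|B$; outside $B$ the $q$-part is fine by definition. Also $D''\supseteq D^\theta$ and $p''_\xi\supseteq p^\theta_\xi$ because $r''\le r^\theta$, and $S^*_\xi\supseteq eS^{r_x}_\xi$.

It remains to verify (5.1), by induction on $\xi\in D^\theta$. Assume it at all coordinates below $\xi$, so $r^*|\xi\le(er_x)|\xi$. Let $f\in S^{r_x}_\xi$ and $u\in\operatorname{dom}p''_\xi\setminus\operatorname{dom}p^\theta_\xi$, and fix $\sigma<\theta$ with $\xi\in D^{r_{x|\sigma}}$, $f\in S^{r_{x|\sigma}}_\xi$. We need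
$$r^*|\xi\Vdash\neg\big(u^\frown p''_\xi(u)\subseteq ef\big).\qquad(10.3)$$
We know the corresponding fact for the copies used in Step 4:

(10.4) *If $y\in X_0$ and $y\supseteq x|\sigma$, then $r''|\xi\Vdash\neg(u^\frown p''_\xi(u)\subseteq e_yf)$.* Indeed $f\in S^{r_{x|\sigma}}_\xi\subseteq S^{r_y}_\xi$, so $e_yf\in S^{e_yr_y}_\xi$. Moreover $r''\le r^\theta\le e_yr_y$ and $u\notin\operatorname{dom}p^\theta_\xi=\operatorname{dom}p^{e_yr_y}_\xi$. So (5.1) for $r''\le e_yr_y$ applies.

*Case 1: $r_x|\xi$ settles $f$.* Let $\rho=x|(\sigma+1)$. Since $r_x|\xi\le r_\rho|\xi$ settles $f$, $r_\rho|\xi$ does not block $f$, so by 2 it settles $f$. Take $y\in X_0$ with $y\supseteq\rho$. Then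
$$r^*|\xi\le(er_x)|\xi\le e(r_\rho|\xi)\qquad\text{and}\qquad r^*|\xi\le r''|\xi\le(e_yr_y)|\xi\le e_y(r_\rho|\xi).$$
By the definition of settling, $r^*|\xi\Vdash ef=e_yf$, and (10.4) gives (10.3).

*Case 2: $r_x|\xi$ does not settle $f$.* Let $s=s(x,\xi,f)$. Then $r^*|\xi\le(er_x)|\xi\Vdash s\subseteq ef$.

* If $|u|\ge\alpha$, then $s\not\subseteq u$ by (10.2). Hence $u|\alpha\ne s$ and $r^*|\xi\Vdash u\not\subseteq ef$.
* If $|u|<\alpha$ and $u\not\subseteq s$, again $r^*|\xi\Vdash u\not\subseteq ef$.
* If $|u|<\alpha$ and $u\subseteq s$, choose $\tau$ with $\sigma<\tau<\theta$ and $|u|<\alpha_\tau$, and $y\in X_0$ with $y\supseteq\rho:=x|\tau$. By 3, $r_\rho|\xi$ decides $f|\alpha_\tau$, necessarily as $s|\alpha_\tau$, since $r_x|\xi\le r_\rho|\xi$ forces $s\subseteq f$. So $e_y(r_\rho|\xi)$, and hence $r''|\xi\le(e_yr_y)|\xi$, forces $s|\alpha_\tau\subseteq e_yf$. In particular it forces $u\subseteq e_yf$ and $(e_yf)(|u|)=s(|u|)$. By (10.4), $p''_\xi(u)\ne s(|u|)$. Since $r^*|\xi\Vdash(ef)(|u|)=s(|u|)$, we get (10.3).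

This proves $r^*\le er_x$.

**Step 8: the contradiction.** We have $r^*\le er_x\le er$, and $er\Vdash K_{ea}(\alpha)\le(e\dot h)(\alpha)=\dot h(\alpha)$ because $\alpha\ge\bar\alpha$. But $r^*\le r''$ forces $\dot h(\alpha)=\gamma$, and $r^*$ forces $K_{ea}(\alpha)=\gamma+1$. This contradiction proves the Main Lemma. $\square$

## 11. The values of $\mathfrak b_\kappa$ and $\mathfrak d_\kappa$, and failure of the equalities

*Proof of Theorem A.* By Section 5, $P$ is ${<}\kappa$-closed and $\kappa^+$-c.c., so all cardinals and cofinalities, and hence $\kappa=\lambda^+$, are preserved. No new ${<}\kappa$-sequences of ground model elements are added, so $2^{<\kappa}=\kappa$ is preserved. Section 6 gives $\operatorname{non}(\mathcal M_\kappa)=\operatorname{cov}(\mathcal M_\kappa)=\nu$.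

**$\mathfrak b_\kappa=\kappa^+$.** We show that any $\kappa^+$ of the Cohen functions are unbounded. By (1.3), $\mathfrak b_\kappa\ge\kappa^+$. Let $A_1\subseteq A$ with $|A_1|=\kappa^+$. If $g\in\kappa^\kappa\cap V[G]$ has nice name $\dot h$, then $|\operatorname{supp}(\dot h)|\le\kappa$, so we can pick $a\in A_1\setminus\operatorname{supp}(\dot h)$. By the Main Lemma $K_a(\alpha)>g(\alpha)$ for cofinally many $\alpha$. So $\{K_a:a\in A_1\}$ witnesses $\mathfrak b_\kappa\le\kappa^+$.

**$\mathfrak d_\kappa=2^\kappa=\mu$.** We show that fewer than $\mu$ functions do not dominate. First, $\mathfrak d_\kappa\le2^\kappa\le\mu$ by Section 5. Let $\mathcal F\subseteq\kappa^\kappa$ in $V[G]$ with $|\mathcal F|<\mu$. Choose in $V[G]$ nice names for its elements. The union of their supports has size at most $\max(|\mathcal F|,\kappa)<\mu=|A|$, so some $a\in A$ is outside all of them. Then for every $f\in\mathcal F$, $K_a(\alpha)>f(\alpha)$ for cofinally many $\alpha$. So no $f\in\mathcal F$ is eventually above $K_a$, and $\mathcal F$ is not dominating. Hence $\mathfrak d_\kappa\ge\mu$.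 $\blacksquare$

Now let $\kappa$ be any successor cardinal with $2^{<\kappa}=\kappa$, for instance $\omega_1$ under CH. With $\nu=\kappa^{++}$ and $\mu=(\kappa^{+3})^\kappa$ we obtain a forcing extension that satisfies $2^{<\kappa}=\kappa$ and
$$\mathfrak b_\kappa=\kappa^+<\operatorname{non}(\mathcal M_\kappa)=\kappa^{++}=\operatorname{cov}(\mathcal M_\kappa)<\mathfrak d_\kappa .$$
So ZFC proves neither equality. By the other two choices in Section 2, either equality can fail while the other holds.

## 12. $\diamondsuit^*_\kappa$ implies $\mathfrak b_\kappa=\operatorname{non}(\mathcal M_\kappa)$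

*Proof of Theorem B.* By Proposition 3.3 it suffices to find a set not in $\mathcal M_\kappa$ of size at most $\mathfrak b_\kappa$.

**Step 1: an unbounded family in the sense of stationary sets** (a result of Cummings and Shelah). *There is $\mathcal F\subseteq\kappa^\kappa$ of size $\mathfrak b_\kappa$ such that for each $\psi\in\kappa^\kappa$ some $K\in\mathcal F$ has $\{\alpha:K(\alpha)>\psi(\alpha)\}$ stationary.* Suppose not. Then for every family of size at most $\mathfrak b_\kappa$ (enlarge it to size $\mathfrak b_\kappa$ if necessary) there is one function that bounds each member on a club. We may take the bound nondecreasing, replacing $\psi(\alpha)$ by $\sup_{\beta\le\alpha}\psi(\beta)$.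

Take an unbounded family $F$ of nondecreasing functions with $|F|=\mathfrak b_\kappa$; replacing $f$ by $\alpha\mapsto\sup_{\beta\le\alpha}f(\beta)$ keeps a family unbounded. Recursively choose nondecreasing $g_n$ and clubs $C^n_f$ ($f\in F$), decreasing in $n$, with $f\le g_0$ on $C^0_f$ and, for
$$f_{n+1}(\alpha)=\min\big(C^n_f\setminus(\alpha+1)\big),$$
with $f_{n+1}\le g_{n+1}$ on $C^{n+1}_f$. This is possible since $\{f_{n+1}:f\in F\}$ has size at most $\mathfrak b_\kappa$.

Fix $f\in F$. As $\kappa$ is regular uncountable, $\bigcap_nC^n_f$ is a club. Let $\beta\ge\min\bigcap_nC^n_f$ and $\gamma_n=\max(C^n_f\cap(\beta+1))$, which exists because $C^n_f\cap(\beta+1)$ is closed and nonempty. The $\gamma_n$ are nonincreasing in $n$, so $\gamma_n=\gamma_{n+1}=:\gamma$ for some $n$. By the choice of $\gamma=\gamma_n$, the next element of $C^n_f$ after $\gamma$ is above $\beta$. By $\gamma=\gamma_{n+1}\in C^{n+1}_f$ and monotonicity,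
$$\beta<f_{n+1}(\gamma)\le g_{n+1}(\gamma)\le g_{n+1}(\beta).$$
Since $f_{n+1}(\gamma)\in C^n_f\subseteq C^0_f$,
$$f(\beta)\le f(f_{n+1}(\gamma))\le g_0(f_{n+1}(\gamma))\le g_0(g_{n+1}(\beta)).$$
Thus $\beta\mapsto\sup_ng_0(g_{n+1}(\beta))$, a function in $\kappa^\kappa$, eventually bounds every $f\in F$. This contradicts the choice of $F$.

**Step 2: a normal form for $\kappa$-meager sets.** *Every $\kappa$-meager set $\bigcup_{i<\kappa}N_i$ ($N_i$ nowhere dense) is contained in*
$$M_t=\{x:\forall^\infty\alpha\ \ t(x|\alpha)\not\subseteq x\}$$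
*for some $t:2^{<\kappa}\to2^{<\kappa}$ with $t(s)\supsetneq s$.* By (1.1) we may choose $t(s)\supsetneq s$ with $[t(s)]\cap N_i=\emptyset$ for all $i<|s|$. If $x\in N_i$, then $t(x|\alpha)\not\subseteq x$ for all $\alpha>i$.

**Step 3: guessing $t$.** We build $\mathfrak b_\kappa$ points such that every $t$ is defeated by one of them. Let $(S_\alpha)_{\alpha<\kappa}$ be as in $\diamondsuit^*_\kappa$. For each $\alpha$ there are at most $\kappa^\lambda=\kappa$ functions $S_\alpha\to2^{<\kappa}$; enumerate all of them, with repetitions, as $\{\varphi^\alpha_j:j<\kappa\}$. Fix surjections $e_\beta:\lambda\to\beta+1$ for $\beta<\kappa$. Let $\mathcal F$ be as in Step 1.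

For $K\in\mathcal F$ and $\xi<\lambda$ build $x=x_{K,\xi}\in2^\kappa$ together with a club $E$ of decision points, $0\in E$. At $\alpha\in E$: if $x|\alpha\in S_\alpha$ and $\varphi^\alpha_j(x|\alpha)\supsetneq x|\alpha$ for $j=e_{K(\alpha)}(\xi)$, prolong $x|\alpha$ to that value; otherwise prolong by one $0$. The new length is the next decision point, and limits of decision points are decision points.

Now let $t$ be as in Step 2, and let $\psi(\alpha)$ be such that $\varphi^\alpha_{\psi(\alpha)}=t|S_\alpha$. Pick $K\in\mathcal F$ with $K>\psi$ on a stationary set. For these $\alpha$ we have $\psi(\alpha)\in K(\alpha)+1$, so $\psi(\alpha)=e_{K(\alpha)}(\xi_\alpha)$ for some $\xi_\alpha<\lambda$. A union of $\lambda$ nonstationary sets is nonstationary, so there are one $\xi<\lambda$ and a stationary set $T$ with $e_{K(\alpha)}(\xi)=\psi(\alpha)$ for $\alpha\in T$.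

Let $x=x_{K,\xi}$, with its club $E$. By $\diamondsuit^*_\kappa$ the set $\{\alpha:x|\alpha\in S_\alpha\}$ contains a club, so there are stationarily many $\alpha\in T\cap E$ with $x|\alpha\in S_\alpha$. For each of them $\varphi^\alpha_{\psi(\alpha)}(x|\alpha)=t(x|\alpha)\supsetneq x|\alpha$, so the construction made $t(x|\alpha)\subseteq x$. Hence $x\notin M_t$.

By Step 2, $\{x_{K,\xi}:K\in\mathcal F,\xi<\lambda\}$ is not $\kappa$-meager, and its size is at most $\mathfrak b_\kappa\cdot\lambda=\mathfrak b_\kappa$. So $\operatorname{non}(\mathcal M_\kappa)\le\mathfrak b_\kappa$, and with $\mathfrak b_\kappa\le\operatorname{non}(\mathcal M_\kappa)$ we get equality. $\blacksquare$
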